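# Weighted inequalities for the lag-free parabolic maximal function: the $A_q^+(0)$ condition gives weak type but not strong type

## A forward box cut at four fifths of its mass

Fix an integer $n\ge1$ and an exponent $p>1$. Points of $\mathbb R^{n+1}$ are $z=(x,t)$ with $x\in\mathbb R^n$ and $t\in\mathbb R$; we use the norm $|x|=\max_i|x_i|$. For $L>0$ let $Q(x,L)=\{y:|y-x|\le L\}$, a cube of side $2L$. From $z=(x,t)$ we look into the future through the **forward box**
$$U(z,L)=Q(x,L)\times(t,\,t+L^p),\qquad |U(z,L)|=2^nL^{n+p}.$$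

Let $f\ge0$ be integrable on $\mathbb R^{n+1}$ and write $m(E)=\int_Ef$. Take a forward box $V=U(z,\ell)$ with $m(V)>0$. The function $s\mapsto m\big(Q(x,\ell)\times(t,s)\big)$ is continuous and rises from $0$ to $m(V)$ as $s$ goes from $t$ to $t+\ell^p$. So there is a time $s$ strictly between these two at which the box has collected four fifths of its mass. Cut there:
$$D=Q(x,\ell)\times(t,s),\qquad E=Q(x,\ell)\times(s,t+\ell^p),\qquad m(D)=\tfrac45m(V),\quad m(E)=\tfrac15m(V).$$
We call $D$ the early part and $E$ the late part. If $f$ is constant on $V$, the cut is at four fifths of the height. If $f$ lives in the first tenth of the height, the cut lies in that first tenth, and $E$ is geometrically almost all of $V$.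

Here is what the cut is for. A parabolic rectangle $R(x,\tau,L)=Q(x,L)\times(\tau-L^p,\tau+L^p)$ has a lower half (times before $\tau$) and an upper half (times after $\tau$). Consider $P=R(x,s,6\ell)$, centered at the cut time. Its upper half contains $E$. Its lower half contains $Q(x,6\ell)\times(t-(4\ell)^p,s)$, because $s\le t+\ell^p$ and $\ell^p+(4\ell)^p\le(6\ell)^p$. So a weight condition that compares the lower half of a rectangle with its upper half, the two halves touching, bounds the weight of *everything near $z$ up to time $s$* by an integral over $E$, and $E$ still holds a fixed share of the mass. We shall prove a weighted inequality by choosing boxes under the following rule: a chosen box takes care of the points near it up to its time $s$; points after time $s$ are not discarded, and must be covered by some other box. Under this rule the early parts turn out to be disjoint, and that will pay for everything else. (Throughout, $(a+b)^p\ge a^p+b^p$ for $a,b\ge0$ is used freely.)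

## Parabolic rectangles, the condition $A_q^+(\gamma)$, and two inequalities

**Definition (rectangles).** For $0\le\gamma<1$ and $R=R(x,t,L)$,
$$R^+(\gamma)=Q(x,L)\times(t+\gamma L^p,\,t+L^p),\qquad R^-(\gamma)=Q(x,L)\times(t-L^p,\,t-\gamma L^p).$$
The number $\gamma$ is the time lag. We abbreviate $R^\pm=R^\pm(0)$, so $|R^+|=|R^-|=2^nL^{n+p}$.

**Definition (weights).** A weight is a locally integrable $w$ on $\mathbb R^{n+1}$ with $w>0$ almost everywhere; $w(E)=\int_Ew$ and $\|f\|_{L^q(w)}^q=\int|f|^qw$.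

**Definition (maximal function).** For $f\in L^1_{\rm loc}(\mathbb R^{n+1})$,
$$M^{\gamma+}f(x,t)=\sup_{R^-(\gamma)\ni(x,t)}\frac1{|R^+(\gamma)|}\int_{R^+(\gamma)}|f|,$$
the supremum being over parabolic rectangles $R$ with $(x,t)\in R^-(\gamma)$. We write $M=M^{0+}$. The point sits in the past, the average is taken in the future.

**Definition (parabolic Muckenhoupt class).** Let $1<q<\infty$ and $q'=q/(q-1)$. Then $w\in A_q^+(\gamma)$ if
$$\sup_R\left(\frac1{|R^-(\gamma)|}\int_{R^-(\gamma)}w\right)\left(\frac1{|R^+(\gamma)|}\int_{R^+(\gamma)}w^{1-q'}\right)^{q-1}<\infty. \tag{1}$$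
The quantity inside the supremum will be called the $A_q$ product over $R$.

**Definition (weak and strong type).** For a weight $w$ and $1<q<\infty$:

- (W) there is $C$ with $w(\{M^{\gamma+}f>\lambda\})\le C\lambda^{-q}\int|f|^qw$ for all $\lambda>0$, $f\in L^q(w)\cap L^1_{\rm loc}$;
- (S) there is $C$ with $\|M^{\gamma+}f\|_{L^q(w)}\le C\|f\|_{L^q(w)}$ for all $f\in L^q(w)\cap L^1_{\rm loc}$.

By Chebyshev's inequality, (S) implies (W).

The problem comes from "Parabolic weighted norm inequalities" (http://math.aalto.fi/~jkkinnun/files/parabolic_wne.pdf). Its background is as follows. On the line (time only), for $M^+f(x)=\sup_{h>0}\frac1h\int_x^{x+h}|f|$ and the analogous one-sided class $A_q^+$, Sawyer (1986) proved that $M^+$ is bounded on $L^q(w)$ if and only if $w\in A_q^+$. In the parabolic setting with a positive lag $\gamma\in(0,1)$, Kinnunen and Saari proved that, for $1<q<\infty$, $w\in A_q^+(\gamma)$ is necessary and sufficient for (W), and also for (S). They also proved that $w\in A_q^+(0)$ implies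 $w\in A_{q-\epsilon}^+(\gamma)$ for some $\epsilon>0$ and some $\gamma>0$; a lag appears even though one starts without one. The question is whether one can do without the lag. Precisely, decide separately:

- (i) for all $n\ge1$, $p>1$, $q\in(1,\infty)$ and all weights $w$: (W) holds for $M^{0+}$ if and only if $w\in A_q^+(0)$;
- (ii) for all $n\ge1$, $p>1$, $q\in(1,\infty)$ and all weights $w$: (S) holds for $M^{0+}$ if and only if $w\in A_q^+(0)$.

## Weights monotone in time, and the maximal function of one indicator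

**Weights increasing in time.** Let $w(x,t)=\varphi(t)$ with $\varphi>0$ nondecreasing. For $R=R(y,\tau,L)$ the average of $w$ over $R^-$ is at most $\varphi(\tau)$, and the average of $w^{1-q'}$ over $R^+$ is at most $\varphi(\tau)^{1-q'}$. Since $(1-q')(q-1)=-1$, the $A_q$ product is at most $1$. In particular $e^{(q-1)t}\in A_q^+(0)$.

**A decreasing one.** For $w=e^{-t}$, $\tau=0$ and $T=L^p$, the average of $w$ over $R^-$ is $(e^T-1)/T$ and that of $w^{1-q'}=e^{t/(q-1)}$ over $R^+$ is $(q-1)(e^{T/(q-1)}-1)/T$. The product tends to infinity with $T$, so $e^{-t}\notin A_q^+(0)$. The class sees the direction of time.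

**One indicator.** Let $f_0=1_{Q(0,1)\times(1,2)}$. For $x\in\mathbb R^n$ and $0<t<1$ put $L=1+|x|$ and $R=R(x,1,L)$. Since $L\ge1$, $(x,t)\in Q(x,L)\times(1-L^p,1)=R^-$. Since $|y-x|\le1+|x|$ for $y\in Q(0,1)$, and $L^p\ge1$, the support of $f_0$ lies in $R^+$. Hence
$$Mf_0(x,t)\ge\frac{2^n}{2^nL^{n+p}}=(1+|x|)^{-(n+p)}\qquad(x\in\mathbb R^n,\ 0<t<1). \tag{2}$$

What would (2) have to meet in order to violate (S)? On the strip $0<t<1$ we need $\int(1+|x|)^{-(n+p)q}w\,dx=\infty$. A weight of size $(1+|x|)^a$ achieves this exactly from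
$$a=(n+p)q-n$$
on, and at this value it does so by a logarithm. Can such a weight satisfy the condition? If it depends on $x$ only, no. For $w=(1+|x|)^a$ and $R(0,0,L)$ with $L\ge1$, the average of $w$ is at least $cL^a$ and the average of $w^{1-q'}$ is at least $cL^{-n}$ (keep only $Q(0,1)$), so the product is at least $cL^{a-n(q-1)}=cL^{pq}$. It is too large by exactly $L^{pq}$.

But time can supply this factor. For $\varphi(t)=e^{(q-1)t}$ and $T=L^p$,
$$\frac1T\int_{-T}^0e^{(q-1)t}dt\ \Big(\frac1T\int_0^Te^{-t}dt\Big)^{q-1}\le\frac{T^{-q}}{q-1}=\frac{L^{-pq}}{q-1}.$$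
Both integrals are concentrated within bounded distance of the central time, and the averaging over length $L^p$ wins $L^{-pq}$ overall. This suggests the weight $(1+|x|)^ae^{(q-1)t}$, which will decide (ii).

## What is true

**Theorem 1 (weak type, two weights).** Let $1\le q<\infty$, let $w,v$ be weights and put
$$[w,v]_q=\sup_R\frac{w(R^-)}{|R^-|}\Big(\frac1{|R^+|}\int_{R^+}v^{1-q'}\Big)^{q-1}\ (q>1),\qquad [w,v]_1=\sup_R\frac{w(R^-)}{|R^-|}\big(\operatorname*{ess\,inf}_{R^+}v\big)^{-1}.$$
Let $C_W\in[0,\infty]$ be the best constant in $w(\{Mf>\lambda\})\le C\lambda^{-q}\int|f|^qv$ for all $\lambda>0$ and $f\in L^q(v)\cap L^1_{\rm loc}$. Then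
$$[w,v]_q\le C_W\le C(n,p,q)\,[w,v]_q. \tag{3}$$

With $v=w$ and $q>1$ this says that (W) holds if and only if $w\in A_q^+(0)$, so **statement (i) is true**, with the weak-type constant comparable to the $A_q^+(0)$ constant.

**Theorem 2.** Fix $n\ge1$, $p>1$, $1<q<\infty$ and $a=(n+p)q-n$. For $s\ge0$ let
$$h_s(r)=(1+r)^a\,(1+\log(1+r))^{-s},\qquad w_s(x,t)=h_s(|x|)\,e^{(q-1)t}.$$

1. $w_s\in A_q^+(0)$ for all $s\ge0$.
2. $w_s\notin A_r^+(0)$ for all $1<r<q$ and $s\ge0$.
3. $M$ satisfies (S) with respect to $w_s$ if and only if $s>1$.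
4. For $w_0$ there is a bounded compactly supported $f$ with $Mf\notin L^{q,r}(w_0)$ for every $r<\infty$.

Here $L^{q,r}(w)$, $0<r<\infty$, is the Lorentz space of all $g$ with $\int_0^\infty\big(\lambda\,w(\{|g|>\lambda\})^{1/q}\big)^r\frac{d\lambda}\lambda<\infty$. For $r=q$ this integral is $\frac1q\int|g|^qw$, so $L^{q,q}(w)=L^q(w)$. The weak space is the case $r=\infty$, with a supremum; part 4 says that "weak type" in (i) cannot be improved in the Lorentz scale.

By parts 1 and 3, **statement (ii) is false, for every $n\ge1$, $p>1$, $q\in(1,\infty)$**: the weight $w_0=(1+|x|)^{(n+p)q-n}e^{(q-1)t}$ lies in $A_q^+(0)$ and (S) fails. The failing implication is "$A_q^+(0)\Rightarrow$ (S)". The other one is true: (S) implies (W), and (W) implies $A_q^+(0)$ by Theorem 1.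

**Corollary 3.** For every $n,p,q$,
$$\bigcup_{1<r<q}A_r^+(0)\ \subsetneq\ \{w:\text{(S) holds}\}\ \subsetneq\ A_q^+(0)=\{w:\text{(W) holds}\}.$$
Also, $w\in A_q^+(0)$ implies that $M$ is bounded on $L^r(w)$ for every $r>q$.

## From weak type to the condition, and the one inequality the condition provides

**Step 1: $[w,v]_q\le C_W$.** The purpose is to test the weak inequality on the function for which Hölder's inequality is sharp. We may assume $C_W<\infty$. Let $q>1$, fix $R$, and put
$$f=v^{1-q'}\,1_{R^+\cap\{v>1/N\}}.$$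
Since $1-q'<0$, $f$ is bounded, and its support is bounded. Since $(1-q')q+1=1-q'$, we have $\int f^qv=\int f<\infty$. Let $\alpha=\frac1{|R^+|}\int f$, which is positive for large $N$. Every point of $R^-$ sees $R^+$, so $Mf\ge\alpha$ on $R^-$. Hence for $\lambda<\alpha$
$$w(R^-)\le C_W\lambda^{-q}\int f^qv=C_W\lambda^{-q}\,\alpha\,|R^+|.$$
Let $\lambda\uparrow\alpha$: $\frac{w(R^-)}{|R^-|}\alpha^{q-1}\le C_W$. Let $N\to\infty$ and use monotone convergence to get the claim. For $q=1$ let $\varepsilon>0$ and $f=1_E$ with $E=R^+\cap\{v<\operatorname{ess\,inf}_{R^+}v+\varepsilon\}$, a set of positive measure. Then $Mf\ge|E|/|R^+|$ on $R^-$, and letting $\lambda$ increase to this value,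
$$w(R^-)\frac{|E|}{|R^+|}\le C_Wv(E)\le C_W\big(\operatorname*{ess\,inf}_{R^+}v+\varepsilon\big)|E|.$$
Divide by $|E|$ and let $\varepsilon\to0$.

**Step 2: how the condition will be used.** The purpose is to turn $[w,v]_q$ into a bound for $w(R^-)$ by the integral of $f^qv$ over any part of $R^+$ that carries a share of $f$. Let $A=[w,v]_q<\infty$. For every $R$, measurable $E\subset R^+$ and $f\ge0$,
$$\Big(\frac1{|R^+|}\int_Ef\Big)^qw(R^-)\le A\int_Ef^qv. \tag{4}$$
For $q>1$, Hölder applied to $f v^{1/q}\cdot v^{-1/q}$ gives $(\int_Ef)^q\le\int_Ef^qv\,\big(\int_{R^+}v^{1-q'}\big)^{q-1}$, because $-q'/q=1-q'$ and $q/q'=q-1$. Multiply by $w(R^-)|R^+|^{-q}$ and recognize the $A_q$ product. For $q=1$, $w(R^-)/|R^+|\le A\operatorname{ess\,inf}_{R^+}v$, so the left side is at most $A\int_Ef\cdot\operatorname{ess\,inf}_{R^+}v\le A\int_Efv$.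

## Why disjoint upper halves do not suffice

If $\frac1{|R^+|}\int_{R^+}f>\lambda$, then (4) with $E=R^+$ says $w(R^-)\le A\lambda^{-q}\int_{R^+}f^qv$. So one would like to cover $\{Mf>\lambda\}$ by lower halves, or bounded dilates of them, of rectangles whose upper halves are disjoint. The standard tool is Vitali's greedy selection: keep rectangles with disjoint upper halves, largest first, and discard $R$ if $R^+$ meets an $R_i^+$ kept earlier, so that $R$ is at most comparable in size to $R_i$. The discarded $R^-$ must then be charged to $R_i$.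

This breaks at one point. From "$R^+$ meets $R_i^+$" we only learn that $R^-$ lies in a dilate of $R_i$ at times before the *top* of $R_i^+$. When $R$ is small, $R^-$ can lie anywhere inside $R_i^+$. So we would need to bound the weight of $R_i^+$ itself, and (4) bounds only the weight of $R_i^-$. Replacing one by the other is not allowed: for $w=v=e^{(q-1)t}$ we have $[w,w]_q\le1$, while $w(R^+)=e^{(q-1)L^p}w(R^-)$ for every rectangle of size $L$, and the factor is unbounded.

What (4) does allow is to move the dividing time *up* inside $R_i^+$, as long as a fixed share of the mass of $f$ remains above it. This is the cut of the first section. The price is that points above the cut are not discarded, so the boxes that we keep will overlap. Their early parts $D$ will be disjoint, but (4) must be applied on the late parts $E$, which may be overrun by many smaller boxes. The proof below trims $E$ so that half of its mass survives and the trimmed sets have bounded overlap. Two preparations make this possible: separating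 the scales, and choosing each box so that a thin collar around it has little mass.

## Proof of the weak-type inequality in Theorem 1

Let $A=[w,v]_q<\infty$; otherwise there is nothing to prove.

**Step 1: reduction to integrable $f$ and compact sets.** The purpose is to make all masses finite and all scales bounded. Assume $f\ge0$ and $\int f^qv<\infty$. Since each $R^+$ is bounded, $M(f1_{B(0,k)})\uparrow Mf$ as $k\to\infty$, hence $w(\{M(f1_{B(0,k)})>\lambda\})\uparrow w(\{Mf>\lambda\})$, and we may assume $f\in L^1(\mathbb R^{n+1})$. Write $m(E)=\int_Ef$ and fix $\lambda>0$.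

The set $\{Mf>\lambda\}$ is open. Indeed, let $z\in R^-$ with $R=R(y,\tau,\ell)$ and $\frac1{|R^+|}\int_{R^+}f>\lambda$. The average over $R(y,\tau,\ell')^+$ is continuous in $\ell'$, so it exceeds $\lambda$ for $\ell'>\ell$ close to $\ell$, and $z$ is an interior point of $R(y,\tau,\ell')^-$. All of this lower half lies in $\{Mf>\lambda\}$. By inner regularity it suffices to bound $w(K)$ for a nonempty compact $K\subset\{Mf>\lambda\}$. Covering $K$ by finitely many such interiors, we obtain $\ell_1>0$ such that each $z\in K$ lies in $R^-$ for some $R=R(y,\tau,\ell)$ with $2\ell\ge\ell_1$ and average of $f$ over $R^+$ greater than $\lambda$.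

**Step 2: stopping side lengths.** The purpose is to attach to each $z\in K$ the largest forward box on which $f$ is large on average. Put $\lambda_0=2^{-(n+p)}\lambda$. If $z=(x,t)\in R(y,\tau,\ell)^-$, then $|x-y|\le\ell$ and $t<\tau<t+\ell^p$, so
$$R^+\subset Q(x,2\ell)\times(t,t+2\ell^p)\subset U(z,2\ell).$$
If the average over $R^+$ exceeds $\lambda$, then $m(U(z,2\ell))>\lambda2^n\ell^{n+p}=\lambda_0|U(z,2\ell)|$. So for $z\in K$
$$L_z=\sup\{L>0:\ m(U(z,L))\ge\lambda_0|U(z,L)|\}$$
satisfies $L_z\ge\ell_1$; and $L_z\le\ell_2<\infty$ with $\ell_2$ independent of $z$, because $\lambda_02^nL^{n+p}\le m(\mathbb R^{n+1})$ for every $L$ in the set. The map $L\mapsto m(U(z,L))$ is continuous, hence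
$$m(U(z,L_z))=\lambda_0|U(z,L_z)|,\qquad m(U(z,L))<\lambda_0|U(z,L)|\ \text{ for }L>L_z. \tag{5}$$

**Step 3: separating scales.** The purpose is that two boxes of different scale be of *very* different scale. Fix an integer $J=J(n,p)\ge3$ such that $\delta:=2^{3-J}$ satisfies $\delta\,2^{n+p}\le\frac15$; note that $1/\delta$ is an integer. Say that $z\in K$ has level $k\in\mathbb Z$ if $2^k\le L_z<2^{k+1}$. Only finitely many levels occur. Let $K^{(b)}$, $0\le b\le J-1$, be the set of points of $K$ whose level is congruent to $b$ mod $J$; these sets cover $K$. Fix $b$ until the last step.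

**Step 4: a box with a light collar, and its cut.** The purpose is to fix the sets $V_z,D_z,E_z,Z_z$. Let $z=(x,t)\in K^{(b)}$ and $L=L_z$. The $1/\delta$ increments
$$m\big(U(z,(1+(i+1)\delta)L)\big)-m\big(U(z,(1+i\delta)L)\big),\qquad0\le i<1/\delta,$$
are nonnegative with sum at most $m(U(z,2L))\le\lambda_0|U(z,2L)|=2^{n+p}m(U(z,L))$ by (5). So one of them is at most $\delta2^{n+p}m(U(z,L))$. With the corresponding $\rho=1+i\delta\in[1,2-\delta]$ (depending on $z$) and $V_z:=U(z,\rho L)$,
$$m\big(U(z,(\rho+\delta)L)\big)-m(V_z)\le\delta2^{n+p}m(U(z,L))\le\tfrac15m(V_z). \tag{6}$$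
Since $m(V_z)\ge m(U(z,L))>0$, we can cut $V_z$ as in the first section: choose $s_z\in(t,t+\rho^pL^p)$ such that
$$D_z=Q(x,\rho L)\times(t,s_z),\qquad E_z=Q(x,\rho L)\times(s_z,t+\rho^pL^p)$$
satisfy $m(D_z)=\frac45m(V_z)$ and $m(E_z)=\frac15m(V_z)$. The zone taken care of by $z$ is
$$Z_z=Q(x,6L)\times(t-(4L)^p,\,s_z],\qquad z\in Z_z .$$

**Step 5: selection.** The purpose is to choose finitely many points whose zones cover $K^{(b)}$. Process the levels occurring in $K^{(b)}$ in decreasing order. At each level, as long as some point of that level lies in no $Z_\zeta$ with $\zeta$ already selected, select such a point. Let $\Gamma$ be the set of all selected points. For a second selected point $z'$ we write $z'=(x',t')$, $L'=L_{z'}$, and so on.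

**Claim 1.** *If $z'$ is selected after $z$, then either $V_{z'}\cap V_z=\emptyset$ or $t'>s_z$. In both cases $V_{z'}\cap D_z=\emptyset$.*

The level of $z'$ is at most that of $z$, so $L'<2L$. Moreover $V_{z'}\subset U(z',2L')$, and $z'\notin Z_z$. The last fact leaves three possibilities.

- If $|x'-x|>6L$, then $2L'+\rho L<4L+2L=6L$, so the cubes $Q(x',2L')$ and $Q(x,\rho L)$ are disjoint, and so are $V_{z'}$ and $V_z$.
- If $t'\le t-(4L)^p$, then $V_{z'}$ lies in times less than $t'+(2L')^p<t'+(4L)^p\le t$, and $V_z$ lies in times greater than $t$.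
- Otherwise $t'>s_z$. Then $V_{z'}$ lies in times greater than $s_z$, and $D_z$ lies in times less than $s_z$.

This proves Claim 1. Since $D_{z'}\subset V_{z'}$, the early parts of selected points are pairwise disjoint. Also, by (5),
$$m(D_z)=\tfrac45m(V_z)\ge\tfrac45m(U(z,L_z))=\tfrac45\lambda_02^nL_z^{n+p}\ge\tfrac45\lambda_02^n\ell_1^{n+p}. \tag{7}$$
As $m(\mathbb R^{n+1})<\infty$, only finitely many points can be selected. So the procedure terminates, $\Gamma$ is finite, and
$$K^{(b)}\subset\bigcup_{z\in\Gamma}Z_z. \tag{8}$$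

**Step 6: trimming the late parts.** The purpose is to remove from $E_z$ the late parts of much smaller boxes and still keep half of its mass. For $z\in\Gamma$ let
$$E_z^*=E_z\setminus\bigcup\{E_{z'}:\ z'\in\Gamma\text{ of strictly lower level than }z\}.$$

**Claim 2.** $m(E_z^*)\ge\frac12m(E_z)$.

Only those $z'\in\Gamma$ of lower level with $V_{z'}\cap E_z\ne\emptyset$ matter, since $E_{z'}\subset V_{z'}$. Let $z'$ be one of them. It was selected after $z$, because levels were processed in decreasing order. As $V_{z'}$ meets $V_z$, Claim 1 gives $t'>s_z>t$. If $z$ has level $k$, then $z'$ has level at most $k-J$, because levels in $K^{(b)}$ are congruent mod $J$. So $L'<2^{k-J+1}\le2^{1-J}L$, that is, $4L'\le\delta L$.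

We check that $V_{z'}\subset U(z,(\rho+\delta)L)$. In space, $Q(x',2L')$ meets $Q(x,\rho L)$, so $Q(x',2L')\subset Q(x,\rho L+4L')\subset Q(x,(\rho+\delta)L)$. In time, $V_{z'}$ starts at $t'>t$; since it meets $E_z$, $t'<t+(\rho L)^p$, and it ends no later than
$$t'+(2L')^p<t+(\rho L)^p+(2L')^p\le t+(\rho L+2L')^p\le t+((\rho+\delta)L)^p .$$
By Claim 1, $D_{z'}$ also misses $D_z$. So the sets $D_{z'}$ are pairwise disjoint and contained in $U(z,(\rho+\delta)L)\setminus D_z$. Since $m(E_{z'})=\frac14m(D_{z'})$ and $m(V_z)-m(D_z)=m(E_z)$, summing over these $z'$ and using (6),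
$$\sum_{z'}m(E_{z'})\le\tfrac14\Big[m\big(U(z,(\rho+\delta)L)\big)-m(V_z)+m(E_z)\Big]\le\tfrac14\Big[\tfrac15+\tfrac15\Big]m(V_z)=\tfrac1{10}m(V_z)=\tfrac12m(E_z).$$
This proves Claim 2. The numbers are balanced as follows: with late share $\theta$ and collar share $\kappa$, the computation needs $\frac{\theta}{1-\theta}(\kappa+\theta)\le\frac12\theta$, and $\theta=\kappa=\frac15$ gives equality.

**Step 7: bounded overlap.** The purpose is to show that the trimmed late parts can be summed.

**Claim 3.** $\sum_{z\in\Gamma}1_{E_z^*}\le2\cdot20^{n+p}$.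

Let $\zeta$ be a point in at least one $E_z^*$. If $\zeta\in E_z^*\cap E_{z'}^*$, then $z$ and $z'$ have the same level, for otherwise the late part of the lower one has been removed from the other. Among all $z\in\Gamma$ with $\zeta\in E_z^*$ let $z$ be the first selected, and let $z'$ be any other. Both $V_z$ and $V_{z'}$ contain $\zeta$, so Claim 1 gives $t'>s_z>t$. Equal levels give $\frac12L<L'<2L$. The cubes $Q(x',2L')$ and $Q(x,2L)$ meet, so $Q(x',2L')\subset Q(x,2L+4L')\subset Q(x,10L)$. Also $t'<t+(2L)^p$, so $V_{z'}$ ends before $t+(2L)^p+(4L)^p\le t+(6L)^p$. Hence $V_{z'}\subset U(z,10L)$. The sets $D_{z'}$ are disjoint, each of mass at least $\frac45\lambda_02^n(L/2)^{n+p}$ as in (7), and $m(U(z,10L))\le\lambda_02^n(10L)^{n+p}$ by (5). So there are at most $\frac54\,20^{n+p}$ such $z'$, and $1+\frac54\,20^{n+p}\le2\cdot20^{n+p}$.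

**Step 8: conclusion.** The purpose is to apply (4) at the cut times and sum. For $z\in\Gamma$ let $P=R(x,s_z,6L)$. Since $s_z\le t+(2L)^p$ and $(2L)^p+(4L)^p\le(6L)^p$, we have $s_z-(6L)^p\le t-(4L)^p$, so $Z_z\subset P^-$ up to the null set of points with time exactly $s_z$. Since $s_z>t$ and $\rho L\le2L$, we have $E_z^*\subset E_z\subset P^+$. By Claim 2, (5), $\lambda_0=2^{-(n+p)}\lambda$ and $|P^+|=6^{n+p}|U(z,L)|$,
$$\int_{E_z^*}f\ge\tfrac12\cdot\tfrac15m(V_z)\ge\tfrac1{10}m(U(z,L))=\tfrac1{10}\lambda_0|U(z,L)|=\frac{\lambda\,|P^+|}{10\cdot12^{n+p}} .$$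
Now (4) with $R=P$ and $E=E_z^*$ gives
$$w(Z_z)\le w(P^-)\le A\,(10\cdot12^{n+p})^q\lambda^{-q}\int_{E_z^*}f^qv .$$
Sum over $z\in\Gamma$ using Claim 3, then over the $J$ residues $b$. By (8) the zones obtained for all $b$ together cover $K$ (so no measurability of the sets $K^{(b)}$ is needed), and
$$w(K)\le2J\,20^{n+p}(10\cdot12^{n+p})^q\,A\,\lambda^{-q}\int f^qv .$$
Taking the supremum over $K$ proves (3). $\blacksquare$

## The weights $w_s$: borderline growth in space, exponential in time

We now prove Theorem 2. Fix $s\ge0$ and write $h=h_s$, $w=w_s$, $b=\frac1{q-1}=q'-1$, $\Lambda=a+s$. Then $w^{1-q'}=h(|x|)^{-b}e^{-t}$. Constants $c,C>0$ do not depend on the rectangle or the function considered. Four facts about $h$ are needed.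

- (h1) $h(r)\le e^{\Lambda|r-r'|}h(r')$. Indeed $(\log h)'(r)=\frac a{1+r}-\frac s{(1+r)(1+\log(1+r))}$ has absolute value at most $\Lambda$.
- (h2) If $\frac16\le\frac{1+r}{1+r'}\le6$, then $h(r)\le C_0h(r')$ with $C_0=6^a(1+\log6)^s$. Indeed $(1+r)^a\le6^a(1+r')^a$, and $1+\log(1+r')\le1+\log6+\log(1+r)\le(1+\log6)(1+\log(1+r))$.
- (h3) $I:=\int_{\mathbb R^n}h(|x|)^{-b}dx<\infty$, because $ab=\frac{n(q-1)+pq}{q-1}=n+pq'>n$, and the logarithmic factor $(1+\log(1+|x|))^{sb}$ does not affect convergence.
- (h4) $\int_{\mathbb R^n}(1+|x|)^{-n}(1+\log(1+|x|))^{-s}dx$ is finite if and only if $s>1$. Since $|\{|x|\le r\}|=(2r)^n$, the integral is $n2^n\int_0^\infty\frac{r^{n-1}}{(1+r)^n}(1+\log(1+r))^{-s}dr$. With $u=\log(1+r)$ it is at most $n2^n\int_0^\infty(1+u)^{-s}du$. Restricting to $r\ge1$, where $r\ge\frac12(1+r)$, it is at least $2n\int_{\log2}^\infty(1+u)^{-s}du$.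

**Step 1: $w_s\in A_q^+(0)$ (part 1).** The purpose is to verify (1) with $\gamma=0$. Small rectangles see a weight that is increasing in time and almost constant in space; large ones use the balance of powers found above. Let $R=R(y,\tau,L)$ and $Q=Q(y,L)$.

*Case $L\le1$.* For $(x,t)\in R^-$ and $(x',t')\in R^+$ we have $|x-x'|\le2$ and $t<t'$, so $w(x,t)\le e^{2\Lambda}w(x',t')$ by (h1). Thus $\frac{w(R^-)}{|R^-|}\le e^{2\Lambda}\inf_{R^+}w$. The average of $w^{1-q'}$ over $R^+$ is at most $(\inf_{R^+}w)^{1-q'}$, and the $A_q$ product is at most $e^{2\Lambda}$.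

*Case $L\ge1$.* Integrating in time over $(-\infty,\tau)$ and $(\tau,\infty)$ respectively,
$$w(R^-)\le\frac{e^{(q-1)\tau}}{q-1}\int_Qh(|x|)dx,\qquad\int_{R^+}w^{1-q'}\le e^{-\tau}\int_Qh(|x|)^{-b}dx .$$
The factors containing $\tau$ cancel:
$$w(R^-)\Big(\int_{R^+}w^{1-q'}\Big)^{q-1}\le\frac1{q-1}\int_Qh\,\Big(\int_Qh^{-b}\Big)^{q-1}. \tag{9}$$
If $|y|\le2L$, then $Q\subset Q(0,3L)$ and
$$\int_Qh\le(6L)^n(1+3L)^a\le6^n4^aL^{n+a}=6^n4^aL^{(n+p)q},$$
while $\int_Qh^{-b}\le I$. If $|y|>2L$, then $\frac12|y|\le|x|\le\frac32|y|$ on $Q$, so $\frac12\le\frac{1+|x|}{1+|y|}\le\frac32$. By (h2), $h(|x|)\le C_0h(|y|)$ and $h(|x|)^{-b}\le C_0^bh(|y|)^{-b}$. Since $b(q-1)=1$, the right side of (9) is at most $\frac{C_0^2}{q-1}(2L)^{nq}\le CL^{(n+p)q}$, using $L\ge1$. In both cases, dividing by $|R^\pm|^q=(2^nL^{n+p})^q$ bounds the $A_q$ product independently of $R$.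

**Step 2: (S) fails for $0\le s\le1$ (half of part 3).** The purpose is to disprove (ii). The function $f_0=1_{Q(0,1)\times(1,2)}$ is bounded with compact support, and $\|f_0\|_{L^q(w)}<\infty$. By (2), and since $a-(n+p)q=-n$,
$$\int(Mf_0)^qw\ \ge\ \int_0^1e^{(q-1)t}dt\int_{\mathbb R^n}(1+|x|)^{-n}(1+\log(1+|x|))^{-s}dx=\infty$$
by (h4). With $s=0$ and Step 1, statement (ii) is disproved for every $n,p,q$.

**Step 3: the Lorentz scale (part 4).** The purpose is to show that the weak bound for $Mf_0$ is attained at every small height. Let $s=0$, $\lambda\le2^{-(n+p)}$ and $\varrho=\lambda^{-1/(n+p)}\ge2$. If $|x|<\varrho-1$ and $0<t<1$, then (2) gives $Mf_0(x,t)\ge(1+|x|)^{-(n+p)}>\lambda$. Hence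
$$w_0(\{Mf_0>\lambda\})\ge\int_{|x|<\varrho-1}(1+|x|)^adx\ge c\,\varrho^{n+a}=c\,\varrho^{(n+p)q}=c\lambda^{-q}.$$
So $\lambda\,w_0(\{Mf_0>\lambda\})^{1/q}\ge c'>0$ for all small $\lambda$, and $\int_0^\infty\big(\lambda\,w_0(\{Mf_0>\lambda\})^{1/q}\big)^r\frac{d\lambda}\lambda=\infty$ for every $r<\infty$.

**Step 4: $w_s\notin A_r^+(0)$ for $1<r<q$ (part 2).** A natural way to pass from (W) to (S) is to lower the exponent to some $r<q$ and interpolate; the interpolation is carried out in the proof of Corollary 3. The purpose of this step is to show that for $w_s$ the exponent cannot be lowered at all. Take $R=R(0,0,L)$, $L\ge1$. Restricting to $\frac L2\le|x|\le L$ and $-1<t<0$,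
$$w(R^-)\ge cL^{n+a}(1+\log(1+L))^{-s},\qquad\int_{R^+}w^{1-r'}\ge\int_{Q(0,1)\times(0,1)}w^{1-r'}=c>0 .$$
Since $n+a=(n+p)q$, dividing by $|R^\pm|^r$ shows that the $A_r$ product over $R$ is at least
$$c\,L^{(n+p)(q-r)}(1+\log(1+L))^{-s}\to\infty\qquad(L\to\infty).$$

**Remark 4 (what a lag hides).** For every $0<\gamma<1$ and every $r>1$ we have $w_s\in A_r^+(\gamma)$. Indeed, for $R=R(y,\tau,L)$ and $Q=Q(y,L)$, the average of $w$ over $R^-(\gamma)$ is at most $\sup_Qh\cdot e^{(q-1)(\tau-\gamma L^p)}$. The average of $w^{1-r'}$ over $R^+(\gamma)$, raised to the power $r-1$, is at most $(\inf_{R^+(\gamma)}w)^{-1}\le(\inf_Qh)^{-1}e^{-(q-1)(\tau+\gamma L^p)}$. By (h1) the product is at most $e^{2\Lambda L-2(q-1)\gamma L^p}$, which is bounded over $L>0$ because $p>1$. So, by the theorem of Kinnunen and Saari quoted above, $M^{\gamma+}$ is of strong type $(q,q)$ with respect to $w_0$ for every $\gamma\in(0,1)$, while $M^{0+}$ is not.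

## Strong type for $w_s$ when $s>1$

**Step 5: the other half of part 3.** The purpose is to prove (S) for $w_s$, $s>1$, so that part 3 is an equivalence and $w_2$ can serve in Corollary 3. We treat small and large boxes separately. In Step 2 of the proof of Theorem 1 we saw that $z\in R(y,\tau,\ell)^-$ implies $R^+\subset U(z,2\ell)$, and $|U(z,2\ell)|=2^{n+p}|R^+|$. Hence
$$Mf\le2^{n+p}Nf,\qquad Nf(z)=\sup_{L>0}\frac1{|U(z,L)|}\int_{U(z,L)}|f|.$$
Let $N_{\le1}$ and $N_{\ge1}$ be the same suprema over $L\le1$ and $L\ge1$, so that $N\le N_{\le1}+N_{\ge1}$. Let $f\in L^q(w)\cap L^1_{\rm loc}$.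

**Step 5a: small boxes.** The purpose is to use that $w$ is essentially constant on unit cubes. First, $N$ is bounded on unweighted $L^q(\mathbb R^{n+1})$. Let $\mathcal M_1f(y,t)=\sup_{\eta>0}\frac1\eta\int_t^{t+\eta}|f(y,u)|du$ act in time and let $\mathcal M$ be the Hardy–Littlewood maximal operator over cubes in $\mathbb R^n$. Averaging over $U(z,L)$ first in time and then in space,
$$\frac1{|U(z,L)|}\int_{U(z,L)}|f|\le\frac1{|Q(x,L)|}\int_{Q(x,L)}\mathcal M_1f(y,t)\,dy\le\mathcal M[\mathcal M_1f(\cdot,t)](x).$$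
The Hardy–Littlewood theorem in $\mathbb R^n$ (for each $t$) and in $\mathbb R$ (for each $y$; $\mathcal M_1$ is at most twice the centered maximal operator) gives the bound. This is a case of the Jessen–Marcinkiewicz–Zygmund theorem.

For $j\in\mathbb Z^{n+1}$ let $C_j=j+[0,1)^{n+1}$ and $C_j^*=j+[-1,2]^{n+1}$. If $z\in C_j$ and $L\le1$, then $U(z,L)\subset C_j^*$, so $N_{\le1}f\le N(f1_{C_j^*})$ on $C_j$. On $C_j^*$, $\sup w\le e^{3\Lambda+3(q-1)}\inf w$ by (h1). Hence
$$\int_{C_j}(N_{\le1}f)^qw\le\sup_{C_j^*}w\int\big(N(f1_{C_j^*})\big)^q\le C\sup_{C_j^*}w\int_{C_j^*}|f|^q\le C\int_{C_j^*}|f|^qw .$$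
Each point lies in at most $4^{n+1}$ of the $C_j^*$, so summing over $j$ gives $\|N_{\le1}f\|_{L^q(w)}\le C\|f\|_{L^q(w)}$.

**Step 5b: large boxes, removing time.** The purpose is to reduce $N_{\ge1}$ to an operator in $x$ alone. Put $F(y,t)=\int_0^\infty|f(y,t+u)|du$. Then
$$N_{\ge1}f(x,t)\le2^{-n}N_*[F(\cdot,t)](x),\qquad N_*g(x)=\sup_{L\ge1}L^{-n-p}\int_{Q(x,L)}g .$$
In $L^q(e^{(q-1)t}dt)$ a shift by $u$ contracts: $\int|f(y,t+u)|^qe^{(q-1)t}dt=e^{-(q-1)u}\int|f(y,t)|^qe^{(q-1)t}dt$. So by Minkowski's inequality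
$$\|F(y,\cdot)\|_{L^q(e^{(q-1)t}dt)}\le\int_0^\infty e^{-u/q'}du\ \|f(y,\cdot)\|_{L^q(e^{(q-1)t}dt)}=q'\,\|f(y,\cdot)\|_{L^q(e^{(q-1)t}dt)} .$$
Raising to the power $q$ and integrating against $h(|y|)dy$ gives $\|F\|_{L^q(w)}\le q'\|f\|_{L^q(w)}$. Therefore it suffices to show that $N_*$ is bounded on $L^q(h):=L^q(\mathbb R^n,h(|x|)dx)$; one then applies this to $F(\cdot,t)$ for each $t$ and integrates against $e^{(q-1)t}dt$. Let $g\ge0$ be in $L^q(h)$.

**Step 5c: cubes away from the origin, $1\le L\le|x|/2$.** The purpose is to use that $h$ is essentially constant on dyadic shells. Here $|x|\ge2$; let $2^i\le|x|<2^{i+1}$ with $i\ge1$. Then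
$$Q(x,L)\subset\{\tfrac12|x|\le|y|\le\tfrac32|x|\}\subset A_i^*:=\{2^{i-1}\le|y|\le3\cdot2^i\}.$$
As $L\ge1$, $L^{-n-p}\int_{Q(x,L)}g\le L^{-n}\int_{Q(x,L)}g\le2^n\mathcal M(g1_{A_i^*})(x)$. On $A_i^*$ any two values of $1+|y|$ have ratio at most $\frac{1+3\cdot2^i}{1+2^{i-1}}\le6$, so by (h2) $h$ varies there by at most the factor $C_0$. With the Hardy–Littlewood theorem, the $q$-th power of this part of $N_*g$, integrated against $h$ over $2^i\le|x|<2^{i+1}$ (a subset of $A_i^*$), is at most
$$C\sup_{y\in A_i^*}h(|y|)\int_{A_i^*}g^q\le C\int_{A_i^*}g^qh .$$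
A point $y$ lies in $A_i^*$ only if $\log_2(|y|/3)\le i\le\log_2(2|y|)$, an interval of length $\log_26<3$, so in at most three of these sets. Sum over $i$.

**Step 5d: cubes reaching the origin, $L\ge\max(1,|x|/2)$.** The purpose is to see where $s>1$ enters. We have $\max(1,|x|/2)\ge\frac13(1+|x|)$: for $|x|\le2$ the right side is at most $1$, and for $|x|\ge2$ the inequality $\frac12|x|\ge\frac13(1+|x|)$ is equivalent to $|x|\ge2$. Hölder's inequality with $q'/q=b$ and (h3) gives $\int g\le I^{1/q'}\|g\|_{L^q(h)}$. So this part of $N_*g(x)$ is at most $C(1+|x|)^{-(n+p)}\|g\|_{L^q(h)}$. Its $q$-th power integrates against $h$ to at most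
$$C\|g\|_{L^q(h)}^q\int_{\mathbb R^n}(1+|x|)^{-n}(1+\log(1+|x|))^{-s}dx ,$$
which is finite because $s>1$, by (h4).

Steps 5a–5d prove (S) for $w_s$ with $s>1$. Together with Step 2 this is part 3, and Theorem 2 is proved. $\blacksquare$

## Interpolation and the strict inclusions of Corollary 3

**Step 1: $A_r^+(0)$ with $r<q$ gives (S) for $q$.** The purpose is the first inclusion and the last assertion. Let $1<r<q$ and $w\in A_r^+(0)$. By Theorem 1, $M$ is of weak type $(r,r)$ with respect to $w$, with a constant $C$. Let $f\in L^q(w)\cap L^1_{\rm loc}$, $\lambda>0$, and $f_\lambda=f1_{\{|f|>\lambda/2\}}$. Then $f_\lambda\in L^1_{\rm loc}$, and $f_\lambda\in L^r(w)$ because $|f|^r\le(\lambda/2)^{r-q}|f|^q$ where $|f|>\lambda/2$. Since $M(f-f_\lambda)\le\lambda/2$, we have $\{Mf>\lambda\}\subset\{Mf_\lambda>\lambda/2\}$. Hence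
$$\int(Mf)^qw=q\int_0^\infty\lambda^{q-1}w(\{Mf>\lambda\})d\lambda\le Cq2^r\int_0^\infty\lambda^{q-1-r}\int_{\{|f|>\lambda/2\}}|f|^rw\,d\lambda .$$
By Fubini's theorem the right side equals
$$Cq2^r\int|f|^rw\int_0^{2|f|}\lambda^{q-1-r}d\lambda=\frac{Cq2^q}{q-r}\int|f|^qw .$$
This is (S) for the exponent $q$. The same argument with $(q,r)$ in place of $(r,q)$ shows that $w\in A_q^+(0)$ implies that $M$ is bounded on $L^r(w)$ for every $r>q$.

**Step 2: the remaining relations.** The purpose is to place (S) strictly between the two classes. The equality $A_q^+(0)=\{w:\text{(W) holds}\}$ is Theorem 1 with $v=w$. The inclusion $\{w:\text{(S) holds}\}\subset A_q^+(0)$ follows from it, since (S) implies (W). The first inclusion is strict because $w_2$ satisfies (S) by Theorem 2, part 3, and lies in no $A_r^+(0)$ with $1<r<q$ by part 2. The second is strict because $w_0\in A_q^+(0)$ by part 1, while (S) fails for $w_0$ by part 3. $\blacksquare$
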